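\title{The ultraproducts of $M_{n!}$ and of $M_{(n!)^2}$ are not elementarily equivalent}

\begin{abstract}
We show that for every free ultrafilter $\mathcal U$ on $\mathbb N$ the $C^*$-algebra ultraproducts $\prod_{\mathcal U}M_{n!}$ and $\prod_{\mathcal U}M_{(n!)^2}$ are not elementarily equivalent in continuous logic. More generally, $\prod_{\mathcal U}M_{k_n}$ and $\prod_{\mathcal U}M_{l_n}$ are inequivalent whenever $k_n\to\infty$ and $\log l_n/\log k_n\to\alpha\in(0,\infty)\setminus\{1\}$ along $\mathcal U$, and these are exactly the values of $\alpha$ that force inequivalence. The proof uses property (T) of $SL_3(\mathbb Z)$ to code, with finitely many unitaries in $M_k$, a family of pairs of projections of ranks about $(p^{2x},p^{4x})$. This yields a sentence that reads off $\log_2\log k$ modulo an integer, up to a small error.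
\end{abstract}

\section{Introduction}

Let $M_k$ be the $C^*$-algebra of $k\times k$ complex matrices and let $\mathcal U$ be a free ultrafilter on $\mathbb N$. For a sequence $(k_n)$ of positive integers, the ultraproduct $\prod_{\mathcal U}M_{k_n}$ is the quotient of the $\ell^\infty$-product $\prod_nM_{k_n}$ by the ideal of sequences $(x_n)$ with $\lim_{\mathcal U}\|x_n\|=0$. A sentence of continuous logic attaches a real number to every unital $C^*$-algebra; it is computed from norms of $*$-polynomials by means of continuous functions and of suprema and infima over the unit ball, as in $\sup_x\sup_y\|xy-yx\|$. Two algebras are elementarily equivalent, $A\equiv B$, if every sentence has the same value in both. Precise definitions are in Section~\ref{sec:logic}. The following question is posed in \cite{pseudocompact}.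

\begin{quote}
\emph{Are $\prod_{\mathcal U}M_{n!}$ and $\prod_{\mathcal U}M_{(n!)^2}$ elementarily equivalent?}
\end{quote}

By \L o\'s's theorem the value of a sentence in $\prod_{\mathcal U}M_{k_n}$ is the limit along $\mathcal U$ of its values in the $M_{k_n}$. So the question asks what one fixed sentence can see of a very large integer $k$ by looking at $M_k$. It can see the residue of $k$ modulo a fixed $d$ (Example~\ref{ex:residues}), but $n!$ and $(n!)^2$ are both $0$ modulo $d$ for $n\ge d$. It cannot see the size of $k$ in any direct sense: a pigeonhole argument (Section~\ref{sec:sharp}) produces equivalent ultraproducts in which $l_n$ exceeds every power of $k_n$. One might therefore guess that the answer is yes. It is no.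

\begin{theorem}\label{thm:main}
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$, let $k_n,l_n\ge2$ with $\lim_{\mathcal U}k_n=\infty$, and suppose that
\[
\alpha=\lim_{\mathcal U}\frac{\log l_n}{\log k_n}
\]
exists in $(0,\infty)\setminus\{1\}$. Then $\prod_{\mathcal U}M_{k_n}\not\equiv\prod_{\mathcal U}M_{l_n}$.
\end{theorem}

Changing finitely many factors does not change an ultraproduct along a free ultrafilter, so the terms with $n!=1$ may be ignored, and the case $k_n=n!$, $l_n=(n!)^2$, $\alpha=2$ answers the question.

\begin{corollary}\label{cor:answer}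
For every free ultrafilter $\mathcal U$, the algebras $\prod_{\mathcal U}M_{n!}$ and $\prod_{\mathcal U}M_{(n!)^2}$ are not elementarily equivalent.
\end{corollary}

\begin{corollary}\label{cor:continuum}
For fixed $\mathcal U$, the algebras $\prod_{\mathcal U}M_{(n!)^{\lceil an\rceil}}$, $a\in[1,2]$, are pairwise elementarily inequivalent.
\end{corollary}

Indeed, for $a\ne a'$ the ratio of the logarithms of the dimensions is $\lceil a'n\rceil/\lceil an\rceil\to a'/a\neq1$. This gives continuum many theories, although every $d\in\mathbb N$ divides $(n!)^{\lceil an\rceil}$ for all $n\ge d$.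

The three values of $\alpha$ excluded in Theorem~\ref{thm:main} decide nothing.

\begin{theorem}\label{thm:sharp}
For each $\alpha\in\{0,1,\infty\}$ there are sequences $k_n\ne l_n$ tending to infinity with $\log l_n/\log k_n\to\alpha$ for which $\prod_{\mathcal U}M_{k_n}\equiv\prod_{\mathcal U}M_{l_n}$ for every free $\mathcal U$, and other such sequences for which $\prod_{\mathcal U}M_{k_n}\not\equiv\prod_{\mathcal U}M_{l_n}$ for every free $\mathcal U$.
\end{theorem}

So the values of $\alpha$ that force inequivalence are exactly those in $(0,\infty)\setminus\{1\}$.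

The invariant behind Theorem~\ref{thm:main} is $\log_2\log k$ modulo an integer $t$; replacing $k$ by $k^\alpha$ shifts it by $\log_2\alpha$. Section~\ref{sec:model} shows in an idealized model how a sentence can read this quantity and lists what separates the model from the proof, which occupies Sections~\ref{sec:reps}--\ref{sec:proof}. We say that a property holds for \emph{$\mathcal U$-most} $n$ if the set of $n$ with that property belongs to $\mathcal U$.

\section{Formulas and ranks of projections}\label{sec:logic}

\subsection*{Continuous logic for $C^*$-algebras}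
\emph{Formulas} are built by three rules. If $P$ is a polynomial with complex coefficients in noncommuting variables $x_i$, $x_i^*$ and $1$, then $\|P(\bar x)\|$ is a formula. If $\varphi_1,\dots,\varphi_m$ are formulas and $u:\mathbb R^m\to\mathbb R$ is continuous, then $u(\varphi_1,\dots,\varphi_m)$ is a formula. If $\varphi$ is a formula, so are $\sup_x\varphi$ and $\inf_x\varphi$. In a unital $C^*$-algebra $A$ all variables range over the unit ball, and $\varphi$ defines a real function $\varphi^A$ of its free variables. By induction on the construction, $\varphi^A$ is bounded and uniformly continuous, with a bound and a modulus of continuity that do not depend on $A$. We write $A\equiv B$ if $\varphi^A=\varphi^B$ for all formulas $\varphi$ without free variables.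

A \emph{definable predicate} is a family of functions $P^A(\bar x)$, one for each unital $C^*$-algebra $A$, that is a limit of formulas, uniformly in $A$ and in $\bar x$. Definable predicates are bounded and uniformly continuous, uniformly in $A$, and they are closed under the second and third rule. We call a definable predicate without free variables a \emph{sentence}. Elementarily equivalent algebras agree on all sentences, and \L o\'s's theorem,
\[
\varphi^{\prod_{\mathcal U}A_n}=\lim_{\mathcal U}\varphi^{A_n},
\]
passes from formulas without free variables to sentences by uniform convergence.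

\begin{lemma}\label{lem:quant}
If $P(x,\bar y)$ is a definable predicate, then so are the infimum and the supremum of $P(x,\bar y)$ over all projections $x$, and over all unitaries $x$.
\end{lemma}

\begin{proof}
Let $\Delta(x)=\max(\|x-x^*\|,\|x^2-x\|)$ and suppose $\|x\|\le1$, $\Delta(x)<\rho\le\frac1{10}$. The self-adjoint element $a=(x+x^*)/2$ satisfies $\|a-x\|<\rho/2$ and $\|a^2-a\|\le\|a^2-x^2\|+\|x^2-x\|+\|x-a\|<5\rho/2\le\frac14$. Every $\mu$ in the spectrum of $a$ thus has $\mu\ne\frac12$, and its distance to $\{0,1\}$ is at most $2|\mu||1-\mu|<5\rho$. So $\chi_{[1/2,\infty)}(a)$ is a projection in the algebra within $6\rho$ of $x$. For unitaries let $\Delta(x)=\max(\|x^*x-1\|,\|xx^*-1\|)$; if $\Delta(x)<\rho<1$, then $x$ is invertible, $x|x|^{-1}$ is unitary, and $\|x-x|x|^{-1}\|=\||x|-1\|\le\|x^*x-1\|<\rho$.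

Let $I(\bar y)$ be the infimum of $P$ over projections (unitaries) and let $I_m(\bar y)=\inf_x\big(P(x,\bar y)+m\Delta(x)\big)$, a definable predicate with $I_m\le I$. Let $|P|\le M$ and let $\omega$ be a modulus of continuity of $P$. Fix $\rho\le\frac1{10}$ and $m\ge2M/\rho$. If $\Delta(x)\ge\rho$, then $P+m\Delta\ge M\ge I$. If $\Delta(x)<\rho$, then $P(x,\bar y)\ge I-\omega(6\rho)$. Hence $I-\omega(6\rho)\le I_m\le I$, and $I_m\to I$ uniformly. For suprema apply this to $-P$.
\end{proof}

Having a name for the unit costs nothing: $\sup_y\|xy-y\|=\|x-1\|$ in a unital algebra, so the same device replaces the constant $1$ by a quantified variable.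

Small values mean truth. Thus $\inf_x\max(A,B)<\nu$ says that some $x$ has $A(x)<\nu$ and $B(x)<\nu$. Universal statements are written as follows. Let $\mu_+=\max(\mu,0)$, let $A,B\ge0$ and $\varepsilon>\nu>0$, and put $\Theta=\sup_x\min\big((\varepsilon-A(x))_+,B(x)\big)$. Then
\begin{equation}\label{eq:reading}
\begin{array}{l}
\Theta=0\text{ if and only if }B(x)=0\text{ whenever }A(x)<\varepsilon;\\[2pt]
\Theta<\nu\text{ implies that }B(x)<\nu\text{ whenever }A(x)\le\varepsilon-\nu.
\end{array}
\end{equation}

\subsection*{Rank comparison}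
Although the logic is continuous, it compares ranks of projections in $M_k$ exactly. For an integer $N\ge0$ let
\[
L_N(a,b)=\inf_{v_1,\dots,v_N}\Big\|a-\sum_{i=1}^Nv_i^*bv_i\Big\| .
\]

\begin{lemma}\label{lem:rank}
For projections $a,b\in M_k$ we have $L_N(a,b)=0$ if $\operatorname{rk}a\le N\operatorname{rk}b$, and $L_N(a,b)=1$ otherwise.
\end{lemma}

\begin{proof}
If $\operatorname{rk}a\le N\operatorname{rk}b$, write $a=a_1+\dots+a_N$ with projections $a_i$ of rank at most $\operatorname{rk}b$, and choose partial isometries $v_i$ with $v_i^*v_i=a_i$ and $v_iv_i^*\le b$; then $v_i^*bv_i=a_i$. Otherwise $T=\sum v_i^*bv_i$ has rank less than $\operatorname{rk}a$, so the range of $a$ contains a unit vector $\xi\in\ker T$, and $\|a-T\|\ge\|(a-T)\xi\|=1$. The choice $v_i=0$ gives the value $\|a\|=1$.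
\end{proof}

A \emph{rank condition} $\theta$ is a Boolean combination of statements $\operatorname{rk}a\le N\operatorname{rk}b$, where $N$ is a fixed integer and each of $a,b$ is a variable, $1$, or $1$ minus a variable. Let $[\theta]$ be the formula obtained from the $L_N(a,b)$ by writing $\max$ for ``and'', $\min$ for ``or'' and $\mu\mapsto1-\mu$ for ``not''. On projections in $M_k$ we have $[\theta]=0$ if $\theta$ holds and $[\theta]=1$ if not. Note that $\operatorname{rk}1=k$. To compare a rank with a fixed integer we need a projection $G$ of rank one. The predicate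
\[
\chi_0(G)=\max\Big(1-\|G\|,\ \sup_{g\text{ proj.}}\min\big(\|g\|,L_1(G,g)\big)\Big)
\]
equals $0$ if $\operatorname{rk}G=1$, because then $\operatorname{rk}G\le\operatorname{rk}g$ for all $g\ne0$; it equals $1$ if $G=0$, and also if $\operatorname{rk}G\ge2$ (take $g$ of rank one). When $\operatorname{rk}G=1$, the statement $\operatorname{rk}a\le N$ is the rank condition $\operatorname{rk}a\le N\operatorname{rk}G$, and $\operatorname{rk}a\ge N$ is the negation of $\operatorname{rk}a\le N-1$. We write such conditions without displaying $G$.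

\begin{example}\label{ex:residues}
The sentence $\inf_{e\text{ proj.}}\max\big(L_1(e,1-e),L_1(1-e,e)\big)$ is $0$ in $M_k$ for $k$ even and $1$ for $k$ odd. More generally, let $d\ge1$, $c\ge0$, and let $\theta$ be the condition
\[
\operatorname{rk}a=c,\qquad\operatorname{rk}b=c+1,\qquad\operatorname{rk}(1-b)\le d\operatorname{rk}e<\operatorname{rk}(1-a).
\]
It forces $d\operatorname{rk}e=k-c-1$. So for $k>c$ the infimum of $\max(\chi_0(G),[\theta])$ over projections $G,a,b,e$ is $0$ if $k\equiv c+1\pmod d$ and $1$ otherwise.
\end{example}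

\section{The idea: a ladder of ranks}\label{sec:model}

A rank condition relates a rank to a fixed multiple of another rank. To detect the passage from $k$ to $k^2$ we want to relate a rank to the square of another. Suppose, as an idealization, that we may quantify over a family of pairs of projections $(e_x,q_x)$ in $M_k$, indexed by \emph{levels} $x=2,\dots,r$, with
\[
\operatorname{rk}e_x=p^{2x},\qquad\operatorname{rk}q_x=p^{4x},\qquad p^{4r}\le k\le p^6\,p^{4r},
\]
where $p$ is a fixed prime. Then the top level $r$ is $\log k/\log p^4$ up to a bounded error, and rank conditions express some arithmetic of levels: $x'=x+1$ is $\operatorname{rk}e_{x'}=p^2\operatorname{rk}e_x$, and, decisively, $x'=2x$ is $\operatorname{rk}e_{x'}=\operatorname{rk}q_x$. Suppose that we may also quantify over sets of levels. Then we can count doublings modulo $t$.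

\begin{lemma}\label{lem:toy}
Let $t,y_0,r\ge2$ be integers. The following are equivalent.
\begin{itemize}
\item[(i)] There is a set $Y\subset\{2,\dots,r\}$ with $y_0\in Y$ such that every $y\in Y$ satisfies $2^ty\in Y$ or $2y\le r<4y$.
\item[(ii)] $\log_2r-\log_2y_0\in[1,2)+tJ$ for some integer $J\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
Condition (ii) says $2y_J\le r<4y_J$, where $y_j=2^{tj}y_0$. Given $Y$ as in (i), let $J$ be least with $y_{J+1}\notin Y$; it exists because $Y$ is finite. Then $y_J\in Y$ satisfies the second alternative. Given (ii), take $Y=\{y_0,\dots,y_J\}$.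
\end{proof}

Statement (i) has a fixed number of quantifiers, whatever $r$ is: $2^ty$ is reached from $y$ by $t$ doublings, $2y\le r$ says that the level $2y$ exists, and $r<4y$ says that $\operatorname{rk}e_r<\operatorname{rk}q_{2y}$. For $t=3$ and $y_0=2$ the marked levels are $2,16,128,\dots$, and (i) holds exactly for
\[
4\le r<8,\qquad32\le r<64,\qquad256\le r<512,\qquad\dots
\]
Squaring $k$ doubles $r$, up to a bounded error, and doubling moves these windows to $[8,16)$, $[64,128)$, $[512,1024)$, \dots, which are disjoint from them. In the model, then, a sentence that holds for $k$ fails for $k^2$, apart from effects at the ends of the windows.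

Four things separate the model from a proof.
\begin{enumerate}
\item The ladder has unboundedly many levels, but a formula has a fixed number of parameters. We take for $e_x$ and $q_x$ minimal invariant projections of representations of a fixed group, given by finitely many unitaries (Section~\ref{sec:reps}).
\item A formula cannot distinguish a projection that commutes with these unitaries from one that almost commutes with them. Property (T) shows that almost invariant projections have almost the expected ranks, with constants independent of the dimension (Sections~\ref{sec:rigid} and~\ref{sec:rungs}).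
\item The sentence asserts that suitable parameters exist. If it is small in $M_k$, nothing says that the parameters come from representations. So the sentence must itself force the ranks into the shape of a ladder, and since ranks are controlled only up to a factor $16$, errors must be kept from accumulating over unboundedly many doublings (Sections~\ref{sec:sentence} and~\ref{sec:sound}).
\item The window must be placed so that $k_n$ falls inside it and $l_n$ outside; this is done by the choice of $t$ and $y_0$ (Section~\ref{sec:proof}).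
\end{enumerate}

\section{Representations of $SL_3(\mathbb Z)$ with dimensions in geometric progression}\label{sec:reps}

Let $\Gamma=SL_3(\mathbb Z)$. By Kazhdan's theorem $\Gamma$ has property (T): there are a finite set $F\subset\Gamma$ and $c>0$ such that in every unitary representation $\sigma$ without nonzero invariant vectors, $\max_{\gamma\in F}\|\sigma(\gamma)\xi-\xi\|\ge c\|\xi\|$ for all $\xi$. For an arbitrary unitary representation $\sigma$, let $\xi_0$ be the orthogonal projection of $\xi$ onto the invariant vectors and apply this to $\xi-\xi_0$ in their orthogonal complement. With $C=\max(1,1/c)$ we obtain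
\begin{equation}\label{eq:T}
\|\xi-\xi_0\|\le C\max_{\gamma\in F}\|\sigma(\gamma)\xi-\xi\| .
\end{equation}
The set $F$ and the constant $C\ge1$ are fixed from now on.

Fix a prime $p$. A vector in $(\mathbb Z/p^m)^3$ is \emph{primitive} if it is nonzero modulo $p$. For $m\ge1$ let $\mathbb P_m$ be the projective plane over $\mathbb Z/p^m$, the set of classes $[v]$ of primitive vectors modulo units, and let $\mathbb P_0$ be a point. Units act freely on primitive vectors, so
\[
|\mathbb P_m|=\frac{p^{3m}-p^{3m-3}}{p^m-p^{m-1}}=p^{2(m-1)}(p^2+p+1)\qquad(m\ge1).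
\]
The group $\Gamma$ acts on $\mathbb P_m$ through the reduction map $\Gamma\to SL_3(\mathbb Z/p^m)$, which is onto because $SL_3$ of the local ring $\mathbb Z/p^m$ is generated by elementary matrices. All fibers of the equivariant map $\mathbb P_m\to\mathbb P_{m-1}$ have the same size, so pullback of functions is a multiple of an isometry and identifies $\ell^2(\mathbb P_{m-1})$ with a subrepresentation of $\ell^2(\mathbb P_m)$. Let $H_0=\ell^2(\mathbb P_0)$ and $H_x=\ell^2(\mathbb P_x)\ominus\ell^2(\mathbb P_{x-1})$ for $x\ge1$, with representation $\pi_x$ and dimension $D_x$.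

\begin{lemma}\label{lem:irred}
The representations $\pi_x$, $x\ge0$, are irreducible and pairwise inequivalent. For $x\ge2$,
\begin{equation}\label{eq:dims}
p^{2x}\le D_x\le2p^{2x},\qquad D_{x+1}=p^2D_x .
\end{equation}
\end{lemma}

\begin{proof}
The operators on $\ell^2(\mathbb P_m)$ that commute with $\Gamma$ are the matrices that are constant on the orbits of $\Gamma$ on $\mathbb P_m\times\mathbb P_m$. We show that there are $m+1$ orbits. For a pair $([v],[v'])$ let $j\le m$ be largest such that the images in $\mathbb P_j$ coincide. This $j$ is constant on orbits, and with the standard basis $b_1,b_2,b_3$ the pair $([b_1],[b_1+p^jb_2])$ realizes the value $j$. If $j=m$, extend $v$ to a basis modulo $p$ and rescale the last vector to get a matrix in $SL_3(\mathbb Z/p^m)$ with first column $v$; it carries $([b_1],[b_1])$ to the given pair. Let $j<m$. After multiplying $v$ by a unit, $v'=v+p^jw$ for some $w$. The vectors $v,w$ are independent modulo $p$. Otherwise $w\equiv cv\pmod p$, so $v'\equiv(1+cp^j)v\pmod{p^{j+1}}$, and $1+cp^j$ is a unit (for $j=0$ because $v'$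 is primitive); the images in $\mathbb P_{j+1}$ would coincide. So there is a matrix in $SL_3(\mathbb Z/p^m)$ with first columns $v,w$, and it carries $([b_1],[b_1+p^jb_2])$ to the given pair.

Now $\ell^2(\mathbb P_m)=H_0\oplus\dots\oplus H_m$ with all $H_i\ne0$, so
\[
m+1=\sum_{i,i'\le m}\dim\operatorname{Hom}_\Gamma(H_i,H_{i'}),
\]
where each of the $m+1$ diagonal terms is at least $1$. Hence the diagonal terms equal $1$ and the others vanish, which is the first assertion. For $x\ge2$, $D_x=|\mathbb P_x|-|\mathbb P_{x-1}|=(p^2+p+1)(p^2-1)p^{2x-4}=(p^4+p^3-p-1)p^{2x-4}$, which gives \eqref{eq:dims}.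
\end{proof}

\begin{definition}[standard parameters]\label{def:standard}
Let $r\ge2$ and $\sum_{x=2}^rD_x^2\le k$. Write
\[
\mathbb C^k=H\oplus H^\perp,\qquad H=\bigoplus_{x=2}^rH_x\otimes K_x,\qquad K_x=H_x .
\]
Let $E$ be the projection onto $H$ and $P_x$ the projection onto $H_x\otimes K_x$. For $\gamma\in\Gamma$ let $U_\gamma=\bigoplus_x\pi_x(\gamma)\otimes1$ and $V_\gamma=\bigoplus_x1\otimes\pi_x(\gamma)$ on $H$, and $U_\gamma=V_\gamma=1$ on $H^\perp$. The \emph{standard parameters} for $(r,k)$ are $E$, $U=(U_\gamma)_{\gamma\in F}$ and $V=(V_\gamma)_{\gamma\in F}$. For $h\in K_x$ let $J_h:H_x\to\mathbb C^k$, $J_h\xi=\xi\otimes h$, and for a unit vector $h$ let $e_h=J_hJ_h^*$.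
\end{definition}

By Schur's lemma and Lemma~\ref{lem:irred}, the commutant of the representation $U$ is $\bigoplus_x\big(1\otimes B(K_x)\big)\oplus B(H^\perp)$. Its minimal projections below $E$ are the $e_h$, of rank $D_x$. The minimal projections below $E$ that commute with both $U$ and $V$ are the $P_x$, of rank $D_x^2$. The pairs $(e_h,P_x)$ with $h\in K_x$ are the ladder of Section~\ref{sec:model}. The projection $E$ is a parameter because on $H^\perp$ every projection is invariant.

\section{Almost invariant projections}\label{sec:rigid}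

Irreducibility alone says nothing about projections that almost commute with the generators.

\begin{example}\label{ex:clock}
On $\mathbb C^N$ with basis $b_0,\dots,b_{N-1}$ let $ub_j=\omega^jb_j$, $\omega=\exp(2\pi i/N)$, and $vb_j=b_{j+1}$ (indices modulo $N$). An operator commuting with $u$ is diagonal, and a diagonal operator commuting with $v$ is scalar, so the only invariant projections are $0$ and $1$. For $m<N$ the unit vector $\xi=m^{-1/2}(b_0+\dots+b_{m-1})$ has $\|u\xi-\xi\|\le2\pi m/N$ and $\|v\xi-\xi\|=\sqrt{2/m}$. The projection $e$ onto $\mathbb C\xi$ satisfies $\|[e,w]\|\le2\|w\xi-\xi\|$ for every unitary $w$. With $m=\lfloor\sqrt N\rfloor$, both commutators tend to $0$, while $\operatorname{rk}e=1$.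
\end{example}

Property (T) excludes this, but \eqref{eq:T} concerns Hilbert spaces. We apply it to spaces of operators with the unnormalized Hilbert--Schmidt norm $\|T\|_2=\operatorname{Tr}(T^*T)^{1/2}$, which appears in proofs only, never in formulas. Recall that $\|ST\|_2\le\|S\|\|T\|_2$, $\|ST\|_2\le\|S\|_2\|T\|$ and $\|T\|_2\le\|T\|\sqrt{\operatorname{rk}T}$. For projections $a,b$ we have $\operatorname{Tr}ab\le\min(\operatorname{Tr}a,\operatorname{Tr}b)$, and hence
\begin{equation}\label{eq:rankHS}
|\operatorname{rk}a-\operatorname{rk}b|\le\operatorname{Tr}a+\operatorname{Tr}b-2\operatorname{Tr}ab=\|a-b\|_2^2 .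
\end{equation}

Take standard parameters. For $T\in M_k$ define the partial trace $\mathbb E_x(T)\in B(K_x)$ by
\[
\langle\mathbb E_x(T)h,h'\rangle=D_x^{-1}\operatorname{Tr}(J_{h'}^*TJ_h).
\]
Since $\operatorname{Tr}(J_{h'}^*J_h)=D_x\langle h,h'\rangle$, we have $\|J_h\|_2=\sqrt{D_x}\,\|h\|$ and $\|\mathbb E_x(T)\|\le\|T\|$. Since $V_\gamma J_h=J_{\pi_x(\gamma)h}$, we have $\mathbb E_x(TV_\gamma)=\mathbb E_x(T)\pi_x(\gamma)$ and $\mathbb E_x(V_\gamma T)=\pi_x(\gamma)\mathbb E_x(T)$. For a projection $e\in M_k$ put
\[
a_x=\mathbb E_x(e),\qquad f_x=\chi_{[1/2,1]}(a_x),\qquad\tilde e=\bigoplus_{x=2}^r1\otimes f_x .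
\]
Here $0\le a_x\le1$, because $\langle a_xh,h\rangle=D_x^{-1}\|eJ_h\|_2^2$. The projection $\tilde e\le E$ commutes with $U$; we call the $f_x$ its \emph{components}. Let
\[
\varepsilon_0=\frac1{100C^2}.
\]

\begin{lemma}\label{lem:rigid}
Take standard parameters. Let $0<\varepsilon\le\varepsilon_0$ and $\eta=2C\varepsilon\le\frac1{50}$. Let $e\ne0$ be a projection in $M_k$ with $\|(1-E)e\|\le\varepsilon$ and $\|[e,U_\gamma]\|\le\varepsilon$ for all $\gamma\in F$. Then:
\begin{itemize}
\item[(a)] $\|eJ_h-J_{f_xh}\|_2\le\eta\sqrt{D_x}$ for every $x$ and every unit vector $h\in K_x$;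
\item[(b)] $\|e-\tilde e\|_2\le\eta\sqrt{\operatorname{rk}e}$ and $|\operatorname{rk}e-\operatorname{rk}\tilde e|\le\eta^2\operatorname{rk}e$; in particular $\tilde e\ne0$ and $\operatorname{rk}e\ge\frac12\operatorname{rk}\tilde e$;
\item[(c)] if also $\|[e,V_\gamma]\|\le\varepsilon$ for all $\gamma\in F$, then every $f_x$ is $0$ or $1$.
\end{itemize}
\end{lemma}

Part (b) is an estimate at the scale of $\operatorname{rk}e$ and says nothing about blocks of much smaller dimension. Part (a) controls $e$ on each block at the scale of that block.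

\begin{proof}
(a) The group $\Gamma$ acts unitarily on $(B(H_x,\mathbb C^k),\|\cdot\|_2)$ by $T\mapsto U_\gamma T\pi_x(\gamma)^{-1}$. The invariant vectors are the intertwiners, which by Schur's lemma are the $J_{h'}$, $h'\in K_x$. As $\operatorname{Tr}(J_{h'}^*eJ_h)=D_x\langle a_xh,h'\rangle=\operatorname{Tr}(J_{h'}^*J_{a_xh})$, the orthogonal projection of $eJ_h$ onto the invariant vectors is $J_{a_xh}$. Moreover
\[
U_\gamma eJ_h\pi_x(\gamma)^{-1}-eJ_h=[U_\gamma,e]\,U_\gamma^{-1}J_h
\]
has Hilbert--Schmidt norm at most $\varepsilon\sqrt{D_x}$ for $\gamma\in F$. So \eqref{eq:T} gives $\|eJ_h-J_{a_xh}\|_2\le C\varepsilon\sqrt{D_x}$. By Pythagoras,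
\[
D_x\langle a_xh,h\rangle=\|eJ_h\|_2^2\le D_x\|a_xh\|^2+C^2\varepsilon^2D_x ,
\]
that is, $a_x-a_x^2\le C^2\varepsilon^2$. Since $\min(\mu,1-\mu)\le2\mu(1-\mu)$ on $[0,1]$, we obtain
\begin{equation}\label{eq:af}
\|a_x-f_x\|\le2C^2\varepsilon^2,
\end{equation}
and $\|eJ_h-J_{f_xh}\|_2\le(C\varepsilon+2C^2\varepsilon^2)\sqrt{D_x}\le\eta\sqrt{D_x}$.

(b) Let $\Gamma$ act on $(M_k,\|\cdot\|_2)$ by conjugation with $U_\gamma$. The invariant vectors form the commutant, which is spanned by the operators $J_{h'}J_h^*$ with $h,h'\in K_x$ and by $B(H^\perp)$. The identity used in (a) shows that $e$ and $1\otimes a_x$ have the same inner product with $J_{h'}J_h^*$. So the orthogonal projection of $e$ onto the commutant is $\bar e=\bigoplus_x(1\otimes a_x)\oplus a_\perp$ with $a_\perp=(1-E)e(1-E)$. The commutator $[e,U_\gamma]$ has rank at most $2\operatorname{rk}e$, so \eqref{eq:T} gives $\|e-\bar e\|_2^2\le2C^2\varepsilon^2\operatorname{rk}e$. Since $1$ lies in the commutant, $\operatorname{Tr}\bar e=\operatorname{Tr}e=\|e\|_2^2$, and therefore $\|e-\bar e\|_2^2=\|e\|_2^2-\|\bar e\|_2^2=\operatorname{Tr}(\bar e-\bar e^2)$.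 Because $\|a_\perp\|=\|(1-E)e\|^2<\frac12$, we have $\tilde e=\chi_{[1/2,1]}(\bar e)$. Summing $\min(\mu,1-\mu)^2\le\mu(1-\mu)$ over the eigenvalues $\mu$ of $\bar e$ gives $\|\bar e-\tilde e\|_2^2\le\|e-\bar e\|_2^2$. The vectors $e-\bar e$ and $\bar e-\tilde e$ are orthogonal, so $\|e-\tilde e\|_2^2\le4C^2\varepsilon^2\operatorname{rk}e$. The statements on ranks follow from \eqref{eq:rankHS}.

(c) We have $[a_x,\pi_x(\gamma)]=\mathbb E_x([e,V_\gamma])$, of norm at most $\varepsilon$, so \eqref{eq:af} gives $\|[f_x,\pi_x(\gamma)]\|\le\varepsilon+4C^2\varepsilon^2\le2\varepsilon$. Let $\Gamma$ act on $B(K_x)$ by conjugation with $\pi_x$. The invariant vectors are the scalars, and the projection of $f=f_x$ onto them is $\tau1$ with $\tau=\operatorname{rk}f/D_x$. By \eqref{eq:T},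
\[
(1-\tau)\operatorname{rk}f=\|f-\tau1\|_2^2\le C^2(2\varepsilon)^2\cdot2\operatorname{rk}f .
\]
If $f\ne0$, then $1-\tau\le8C^2\varepsilon^2$. If $f\ne1$, the same estimate for $1-f$ gives $\tau\le8C^2\varepsilon^2$. The two bounds cannot both hold, since $16C^2\varepsilon^2<1$.
\end{proof}

\section{A predicate that recognizes the rungs}\label{sec:rungs}

We want a predicate in a pair of projections $(e,q)$ that vanishes at the pairs $(e_h,P_x)$ and is small only at pairs with about the same ranks. All predicates below are defined for arbitrary parameters: a projection $E$ and tuples of unitaries $U=(U_\gamma)_{\gamma\in F}$, $V=(V_\gamma)_{\gamma\in F}$. Almost invariance is measured by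
\begin{align*}
\operatorname{Inv}_U(e)&=\max\Big(1-\|e\|,\ \|(1-E)e\|,\ \max_{\gamma\in F}\|[e,U_\gamma]\|\Big),\\
\operatorname{Inv}_{UV}(e)&=\max\Big(\operatorname{Inv}_U(e),\ \max_{\gamma\in F}\|[e,V_\gamma]\|\Big);
\end{align*}
the term $1-\|e\|$ excludes $e=0$.

Minimality is more delicate. It would be natural to say that no much smaller almost invariant $e'$ lies almost below $e$, in the sense that $\|(1-e)e'\|$ is small. But Lemma~\ref{lem:rigid} makes $(1-e)e_h$ small only in Hilbert--Schmidt norm, which formulas do not see. What survives in operator norm is that half of $e_h$ lies almost below $e$. So we say that $b$ \emph{covers} $a$ if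
\[
\operatorname{Cov}(a,b)=\inf_{g\text{ proj.}}\max\big(L_2(a,g),\ \|(1-a)g\|,\ \|(1-b)g\|\big)
\]
is small: some $g$ of rank at least $\frac12\operatorname{rk}a$ lies almost below both $a$ and $b$. If $a\le b$, then $\operatorname{Cov}(a,b)=0$, by the choice $g=a$. The next two lemmas translate between covering and Hilbert--Schmidt estimates.

\begin{lemma}\label{lem:cheb}
If $a,b\in M_k$ are projections with $\|(1-b)a\|_2\le\eta\sqrt{\operatorname{rk}a}$, then $\operatorname{Cov}(a,b)\le\sqrt2\,\eta$.
\end{lemma}

\begin{proof}
On the range of $a$ the positive operator $a(1-b)a$ has trace at most $\eta^2\operatorname{rk}a$, so at most half of its eigenvalues exceed $2\eta^2$. Let $g\le a$ be its spectral projection for the eigenvalues $\le2\eta^2$. Then $\operatorname{rk}a\le2\operatorname{rk}g$, $(1-a)g=0$ and $\|(1-b)g\|^2=\|g(1-b)g\|\le2\eta^2$.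
\end{proof}

\begin{lemma}\label{lem:sep}
Take standard parameters. Let $a,b$ be projections with $\operatorname{Inv}_U(a)<\varepsilon_0$ and $\|b\tilde a\|_2\le\frac12\sqrt{\operatorname{rk}a}$. Then $\operatorname{Cov}(a,b)\ge\varepsilon_0$.
\end{lemma}

\begin{proof}
Otherwise there is $g$ with $0<\operatorname{rk}a\le2\operatorname{rk}g$ and $\|(1-a)g\|,\|(1-b)g\|<\varepsilon_0\le\frac1{100}$. Then $\|bg\|_2\ge\|g\|_2-\|(1-b)g\|_2\ge0.99\sqrt{\operatorname{rk}g}$. On the other hand $bg=b\tilde ag+b(1-a)g+b(a-\tilde a)g$, and Lemma~\ref{lem:rigid}(b) gives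
\[
\|bg\|_2\le\|b\tilde a\|_2+\|(1-a)g\|_2+\|a-\tilde a\|_2\le\Big(\tfrac{\sqrt2}2+\tfrac1{100}+\tfrac{\sqrt2}{50}\Big)\sqrt{\operatorname{rk}g}<0.75\sqrt{\operatorname{rk}g},
\]
a contradiction.
\end{proof}

For $\bullet=U$ and $\bullet=UV$ define
\[
\operatorname{Atom}_\bullet(e)=\max\Big(\operatorname{Inv}_\bullet(e),\ \sup_{e'\text{ proj.}}\min\big((\varepsilon_0-\operatorname{Inv}_\bullet(e'))_+,\ (\varepsilon_0-\operatorname{Cov}(e',e))_+,\ L_2(e,e')\big)\Big).
\]
It says that $e$ is almost invariant and that every almost invariant $e'$ covered by $e$ has at least half the rank of $e$. For a pair $s=(e,q)$ of projections let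
\[
\operatorname{Rung}(s)=\max\big(\operatorname{Atom}_U(e),\ \operatorname{Atom}_{UV}(q),\ \operatorname{Cov}(e,q)\big),
\]
where the last term ties $e$ and $q$ to the same level. A set $Y$ of levels is coded by the projection $Z=\sum_{x\in Y}P_x$, and for an arbitrary projection $Z$ we put $\operatorname{Mark}(s)=\operatorname{Cov}(q,Z)$. All these are definable predicates by Lemma~\ref{lem:quant}. Finally let
\[
\varepsilon_1=\frac{\varepsilon_0}{10C}.
\]
This second, smaller threshold makes the errors of Lemma~\ref{lem:rigid} for $e$ and $q$ small compared with the threshold $\varepsilon_0$ inside $\operatorname{Atom}$.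

\begin{proposition}\label{prop:rungs}
Take standard parameters, a set $Y\subset\{2,\dots,r\}$ and $Z=\sum_{x\in Y}P_x$.
\begin{itemize}
\item[(i)] For $2\le x\le r$ and a unit vector $h\in K_x$, the pair $\mathbf s_x=(e_h,P_x)$ has $\operatorname{Rung}(\mathbf s_x)=0$. If $x\in Y$, then $\operatorname{Mark}(\mathbf s_x)=0$.
\item[(ii)] If $\operatorname{Rung}(e,q)<\varepsilon_1$, then $\tilde q=P_x$ for some $x\in\{2,\dots,r\}$, called the \emph{level} of $(e,q)$, and
\[
\tfrac12D_x\le\operatorname{rk}e\le2D_x,\qquad\tfrac12D_x^2\le\operatorname{rk}q\le2D_x^2 .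
\]
If moreover $\operatorname{Mark}(e,q)<\varepsilon_1$, then $x\in Y$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) We have $\operatorname{Inv}_U(e_h)=\operatorname{Inv}_{UV}(P_x)=0$. Also $e_h\le P_x$, and $P_x\le Z$ if $x\in Y$, so the two covering terms vanish. Let $e'$ satisfy $\operatorname{Inv}_U(e')<\varepsilon_0$ and $\operatorname{Cov}(e',e_h)<\varepsilon_0$. By Lemma~\ref{lem:sep}, $e_h\tilde e'\ne0$, so the component of $\tilde e'$ at $x$ is nonzero and $\operatorname{rk}\tilde e'\ge D_x$. By Lemma~\ref{lem:rigid}(b), $\operatorname{rk}e'\ge\frac12D_x$, that is, $L_2(e_h,e')=0$. Hence $\operatorname{Atom}_U(e_h)=0$. Let $q'$ satisfy $\operatorname{Inv}_{UV}(q')<\varepsilon_0$ and $\operatorname{Cov}(q',P_x)<\varepsilon_0$. Again $P_x\tilde q'\ne0$, so $\tilde q'\ge P_x$ by Lemma~\ref{lem:rigid}(c), $\operatorname{rk}q'\ge\frac12D_x^2$, and $L_2(P_x,q')=0$. Hence $\operatorname{Atom}_{UV}(P_x)=0$.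

(ii) We apply Lemma~\ref{lem:rigid} with $\varepsilon=\varepsilon_1$ and $\eta=2C\varepsilon_1=\varepsilon_0/5$, so that $\sqrt2\,\eta<\varepsilon_0/2$ and $\varepsilon_1<\varepsilon_0/2$.

\emph{The rank of $e$.} Let $x$ be least such that the component $f_x$ of $\tilde e$ is nonzero, and let $h$ be a unit vector in its range. By Lemma~\ref{lem:rigid}(a), $\|(1-e)e_h\|_2=\|J_h-eJ_h\|_2\le\eta\sqrt{D_x}$, so $\operatorname{Cov}(e_h,e)<\varepsilon_0/2$ by Lemma~\ref{lem:cheb}. Take $e'=e_h$ in $\operatorname{Atom}_U(e)<\varepsilon_1$. The first two terms of the minimum exceed $\varepsilon_0/2$, so $L_2(e,e_h)<\varepsilon_1<1$, which means $\operatorname{rk}e\le2D_x$. Then $\operatorname{rk}\tilde e\le(1+\eta^2)2D_x<3D_x$. Since $D_{x'}\ge4D_x$ for $x'>x$, the only nonzero component of $\tilde e$ is $f_x$. Also $\operatorname{rk}e\ge\frac12\operatorname{rk}\tilde e\ge\frac12D_x$.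

\emph{The rank of $q$.} By Lemma~\ref{lem:rigid}(b),(c), $\tilde q$ is a nonempty sum of projections $P_z$; let $x'$ be the least $z$ that occurs. Summing Lemma~\ref{lem:rigid}(a) over an orthonormal basis $(h_i)$ of $K_{x'}$ gives $\|(1-q)P_{x'}\|_2^2=\sum_i\|J_{h_i}-qJ_{h_i}\|_2^2\le\eta^2D_{x'}^2$, so $\operatorname{Cov}(P_{x'},q)<\varepsilon_0/2$. Taking $e'=P_{x'}$ in $\operatorname{Atom}_{UV}(q)<\varepsilon_1$ yields $\operatorname{rk}q\le2D_{x'}^2$. Then $\operatorname{rk}\tilde q<3D_{x'}^2$, so $\tilde q=P_{x'}$, and $\operatorname{rk}q\ge\frac12D_{x'}^2$.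

\emph{The levels agree.} Suppose $x\ne x'$. The component of $\tilde q$ at $x$ is $0$, so Lemma~\ref{lem:rigid}(a) for $q$ gives $\|qJ_h\|_2\le\eta\sqrt{D_x}$ for all unit vectors $h\in K_x$. Summing over an orthonormal basis of the range of $f_x$, we get $\|q\tilde e\|_2^2\le\eta^2\operatorname{rk}\tilde e\le2\eta^2\operatorname{rk}e\le\frac14\operatorname{rk}e$. Lemma~\ref{lem:sep} gives $\operatorname{Cov}(e,q)\ge\varepsilon_0$, contrary to $\operatorname{Rung}(e,q)<\varepsilon_1$.

\emph{Marks.} If $x\notin Y$, then $Z\tilde q=ZP_x=0$, and $\operatorname{Cov}(q,Z)\ge\varepsilon_0$ by Lemma~\ref{lem:sep}.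
\end{proof}

Let $I_a=[\frac12p^{2a},8p^{2a}]$. By \eqref{eq:dims} and Proposition~\ref{prop:rungs}(ii), a pair of level $x$ satisfies
\begin{equation}\label{eq:intervals}
\operatorname{rk}e\in I_x,\qquad\operatorname{rk}q\in I_{2x}.
\end{equation}

\section{The sentence}\label{sec:sentence}

Fix integers $t\ge2$, $y_0\ge2$ and a prime $p$. Put
\[
\ell(a)=\log_{p^2}a,\qquad\delta=\ell(16)=\frac2{\log_2p},\qquad\kappa(k)=\log_2\frac{\ell(k)}2,\qquad\nu=\frac{\varepsilon_1}2,
\]
and assume
\begin{equation}\label{eq:delta}
\delta<\tfrac1{10},\qquad\delta(y_0+1)<1 .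
\end{equation}
Write $a\approx b$ if $a\le16b$ and $b\le16a$; for positive numbers this means $|\ell(a)-\ell(b)|\le\delta$. Two numbers in the same interval $I_a$ satisfy $\approx$. Two numbers in different intervals have ratio at least $p^2/16$, which exceeds $16^4$ because $5\delta<1$.

For pairs of projections $s=(e,q)$, $s'=(e',q')$, $s''=(e'',q'')$ consider the rank conditions
\begin{itemize}
\item $\operatorname{Base}(s)$: $\operatorname{rk}e\approx p^4$ and $\operatorname{rk}q\approx p^8$;
\item $\operatorname{Start}(s)$: $\operatorname{rk}e\approx p^{2y_0}$;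
\item $\operatorname{Step}(s,s')$: $\lceil\frac{p^2}{16}\rceil\operatorname{rk}e'<\operatorname{rk}e\le16p^2\operatorname{rk}e'$ and $\lceil\frac{p^4}{16}\rceil\operatorname{rk}q'<\operatorname{rk}q\le16p^4\operatorname{rk}q'$;
\item $\operatorname{Double}(s,s')$: $\operatorname{rk}e'\approx\operatorname{rk}q$;
\item $\operatorname{Gap}(s,s')$: if $\operatorname{rk}e'\le16^4\operatorname{rk}q$ and $\operatorname{rk}q\le16^4\operatorname{rk}e'$, then $\operatorname{rk}e'\approx\operatorname{rk}q$;
\item $\operatorname{End}(s,s',s'')$: $\operatorname{Double}(s,s')$, $\operatorname{rk}e''\le\operatorname{rk}q'$ and $k\le p^6\operatorname{rk}q''$.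
\end{itemize}
For standard parameters they mean: $s$ has level $2$; $s$ has level $y_0$; $s'$ is one level below $s$; the level of $s'$ is twice that of $s$; ranks are either close or far apart; and $s''$ is at the top, at a level less than about four times that of $s$. The first two involve the parameter $G$ of Section~\ref{sec:logic}. With all quantifiers ranging over pairs of projections, let
\begin{align*}
\operatorname{Next}(s)&=\inf_{s_1,\dots,s_t}\max\Big(\max_{1\le i\le t}\operatorname{Rung}(s_i),\ \operatorname{Mark}(s_t),\ \max_{0\le i<t}[\operatorname{Double}(s_i,s_{i+1})]\Big)\quad(s_0=s),\\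
\operatorname{Last}(s)&=\inf_{s',s''}\max\big(\operatorname{Rung}(s'),\ \operatorname{Rung}(s''),\ [\operatorname{End}(s,s',s'')]\big),
\end{align*}
and
\begin{align*}
\chi_1&=\sup_{s,s'}\min\big((\varepsilon_1-\operatorname{Rung}(s))_+,\ (\varepsilon_1-\operatorname{Rung}(s'))_+,\ [\operatorname{Gap}(s,s')]\big),\\
\chi_2&=\sup_s\min\Big((\varepsilon_1-\operatorname{Rung}(s))_+,\ [\operatorname{Base}(s)],\ \inf_{s'}\max\big(\operatorname{Rung}(s'),[\operatorname{Step}(s,s')]\big)\Big),\\
\chi_3&=\inf_s\max\big(\operatorname{Rung}(s),\ \operatorname{Mark}(s),\ [\operatorname{Start}(s)]\big),\\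
\chi_4&=\sup_s\min\big((\varepsilon_1-\operatorname{Rung}(s))_+,\ (\varepsilon_1-\operatorname{Mark}(s))_+,\ \operatorname{Next}(s),\ \operatorname{Last}(s)\big).
\end{align*}
The clauses $\chi_3$ and $\chi_4$ are condition (i) of Lemma~\ref{lem:toy}. The clauses $\chi_1$ and $\chi_2$ force the shape of a ladder: every rung is at the bottom or has a rung one step below it, and ranks that are roughly close are close. Define
\[
\Phi=\Phi_{p,t,y_0}=\inf_{E,G,Z,U,V}\max\big(\chi_0(G),\chi_1,\chi_2,\chi_3,\chi_4\big),
\]
where $E,G,Z$ range over projections and $U,V$ over $F$-tuples of unitaries. By Lemma~\ref{lem:quant}, $\Phi$ is a sentence, and $\Phi^{M_k}\ge0$.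

\section{The sentence vanishes inside the window}\label{sec:complete}

\begin{proposition}\label{prop:complete}
Let $k\ge D_2^2$ and let $r\ge2$ be maximal with $\sum_{x=2}^rD_x^2\le k$. Then
\[
0\le\kappa(k)-\log_2r\le\log_2(1+\tfrac2r).
\]
If $\log_2r-\log_2y_0\in[1,2)+tJ$ for some integer $J\ge0$, then $\Phi^{M_k}=0$.
\end{proposition}

\begin{proof}
By \eqref{eq:dims} the numbers $D_x^2$ form a geometric progression of ratio $p^4$, so
\begin{equation}\label{eq:kr}
D_r^2\le k<\sum_{x=2}^{r+1}D_x^2\le2D_{r+1}^2=2p^4D_r^2\le p^6D_r^2 .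
\end{equation}
With $p^{4r}\le D_r^2\le4p^{4r}$ this gives $2r\le\ell(k)\le2r+3+\ell(4)\le2r+4$, which is the first claim.

Let $y_j=2^{tj}y_0$, so that $2y_J\le r<4y_J$. Take the standard parameters for $(r,k)$, $Y=\{y_0,\dots,y_J\}$, $Z=\sum_{x\in Y}P_x$, and any $G$ of rank one; then $\chi_0(G)=0$. The pairs $\mathbf s_x$ of Proposition~\ref{prop:rungs}(i) have $\operatorname{Rung}(\mathbf s_x)=0$, level $x$ and ranks $(D_x,D_x^2)$. By \eqref{eq:reading}, in $\chi_1,\chi_2,\chi_4$ only pairs with $\operatorname{Rung}(s)<\varepsilon_1$ matter; these have a level and satisfy \eqref{eq:intervals}. In particular $\operatorname{Double}(s,s')$ holds if the level of $s'$ is twice the level of $s$.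

$\chi_1=0$: let $s,s'$ have levels $x,x'$. If $x'=2x$, the conclusion of $\operatorname{Gap}(s,s')$ holds. If $x'\ne2x$, the ranks lie in different intervals $I_a$ and the hypothesis fails.

$\chi_2=0$: if $s$ has level $2$, then $\operatorname{Base}(s)$ holds by \eqref{eq:intervals}. If $s$ has level $x\ge3$, then $\operatorname{rk}e/D_{x-1}\in[\frac12p^2,2p^2]$ and $\operatorname{rk}q/D_{x-1}^2\in[\frac12p^4,2p^4]$ by Proposition~\ref{prop:rungs}(ii). As $\lceil N/16\rceil<N/16+1\le N/2$ for $N\ge4$, the condition $\operatorname{Step}(s,\mathbf s_{x-1})$ holds.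

$\chi_3=0$: take $s=\mathbf s_{y_0}$.

$\chi_4=0$: if $\operatorname{Rung}(s)<\varepsilon_1$ and $\operatorname{Mark}(s)<\varepsilon_1$, the level of $s$ is some $y=y_j$. If $j<J$, then $2^ty=y_{j+1}\in Y$, and $s_i=\mathbf s_{2^iy}$, $1\le i\le t$, witness $\operatorname{Next}(s)=0$. If $j=J$, take $s'=\mathbf s_{2y}$, which exists as $2y\le r$, and $s''=\mathbf s_r$. Then $\operatorname{Double}(s,s')$ holds, $k\le p^6D_r^2$ by \eqref{eq:kr}, and $r\le4y-1$ gives $D_r\le2p^{8y-2}<p^{8y}\le D_{2y}^2$. So $\operatorname{Last}(s)=0$.
\end{proof}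

\section{The sentence is large outside the window}\label{sec:sound}

Here the parameters are arbitrary. No representation theory is available, and none is needed: the argument only counts ranks.

\begin{proposition}\label{prop:sound}
If $\ell(k)\ge6+6/\delta$ and $\Phi^{M_k}<\nu$, then $\kappa(k)-\log_2y_0\in[1-\delta,\,2+5\delta]+t\mathbb Z$.
\end{proposition}

\begin{proof}
Choose parameters with $\max(\chi_0,\dots,\chi_4)<\nu$. Then $\operatorname{rk}G=1$, and a rank condition with value less than $\nu<1$ is true. Let $\mathcal S$ be the set of pairs $s$ with $\operatorname{Rung}(s)<\nu$, and call $s\in\mathcal S$ \emph{marked} if $\operatorname{Mark}(s)<\nu$. Both projections of a pair in $\mathcal S$ are nonzero. Since $\varepsilon_1-\nu=\nu$, the second line of \eqref{eq:reading} gives: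
\begin{itemize}
\item[(S1)] $\operatorname{Gap}(s,s')$ holds for all $s,s'\in\mathcal S$;
\item[(S2)] each $s\in\mathcal S$ satisfies $\operatorname{Base}(s)$, or $\operatorname{Step}(s,s')$ for some $s'\in\mathcal S$;
\item[(S3)] some marked $s$ satisfies $\operatorname{Start}(s)$;
\item[(S4)] for each marked $s=s_0$, either there are $s_1,\dots,s_t\in\mathcal S$ with $s_t$ marked and $\operatorname{Double}(s_i,s_{i+1})$ for $0\le i<t$, or there are $s',s''\in\mathcal S$ with $\operatorname{End}(s,s',s'')$.
\end{itemize}

\emph{Heights.} Levels are replaced by a count of steps. Say that $s\in\mathcal S$ \emph{has height} $x\ge2$ if there is a chain $s=s^x,s^{x-1},\dots,s^2$ in $\mathcal S$ with $\operatorname{Step}(s^i,s^{i-1})$ for $2<i\le x$ and $\operatorname{Base}(s^2)$. Then $s^i$ has height $i$. A step strictly lowers $\operatorname{rk}e$, so by (S2) every $s\in\mathcal S$ has at least one height; we do not need uniqueness. A base pair has $|\ell(\operatorname{rk}e)-2|\le\delta$ and $|\ell(\operatorname{rk}q)-4|\le\delta$, and a step lowers $\ell(\operatorname{rk}e)$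 by $1$ and $\ell(\operatorname{rk}q)$ by $2$, each up to an error of at most $\delta$. So if $s$ has height $x$, then
\begin{equation}\label{eq:height}
|\ell(\operatorname{rk}e)-x|\le\delta(x-1),\qquad|\ell(\operatorname{rk}q)-2x|\le\delta(x-1).
\end{equation}

\emph{Doubling is exact.} From \eqref{eq:height} alone, $\operatorname{Double}(s,s')$ determines the ratio of the heights only up to a factor $1+O(\delta)$, and over an unbounded number of doublings this would destroy all information modulo $t$. The gap condition removes the error: we descend both chains together, one step below $s$ against two steps below $s'$, and (S1) resets the error to $\delta$ each time.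

\emph{Claim.} If $s$ has height $x$, $s'$ has height $x'$ and $\operatorname{Double}(s,s')$ holds, then $x'=2x$.

We use induction on $x$. Two consequences of \eqref{eq:height} are needed: $x'\le3$ implies $\ell(\operatorname{rk}e')\le3+2\delta$, and $x'\ge5$ implies $\ell(\operatorname{rk}e')\ge5-4\delta$. If $x=2$, then $|\ell(\operatorname{rk}e')-4|\le2\delta$. Since $3+2\delta<4-2\delta$ and $4+2\delta<5-4\delta$, we get $x'=4$. Let $x\ge3$. Then $\ell(\operatorname{rk}q)\ge6-2\delta$, so $\ell(\operatorname{rk}e')\ge6-3\delta>3+2\delta$ and $x'\ge4$. Let $\hat s=(\hat e,\hat q)$ be the member of height $x-1$ in the chain of $s$, and $\hat s'=(\hat e',\hat q')$ the member of height $x'-2$ in the chain of $s'$. Then $\ell(\operatorname{rk}\hat q)$ is within $\delta$ of $\ell(\operatorname{rk}q)-2$, and $\ell(\operatorname{rk}\hat e')$ is within $2\delta$ of $\ell(\operatorname{rk}e')-2$. Hence $|\ell(\operatorname{rk}\hat e')-\ell(\operatorname{rk}\hat q)|\le4\delta=\ell(16^4)$, and $\operatorname{Gap}(\hat s,\hat s')$ yields $\operatorname{Double}(\hat s,\hat s')$.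 By induction $x'-2=2(x-1)$.

\emph{The marked pairs.} Let $s$ be as in (S3), of height $x$; then $|\ell(\operatorname{rk}e)-y_0|\le\delta$. If $x\le y_0-1$, then \eqref{eq:height} gives $\ell(\operatorname{rk}e)\le y_0-1+\delta(y_0-2)<y_0-\delta$. If $x\ge y_0+1$, it gives $\ell(\operatorname{rk}e)\ge y_0+1-\delta y_0>y_0+\delta$. Both strict inequalities follow from $\delta(y_0+1)<1$, which is used only here. So $x=y_0$. If a marked pair of height $y$ satisfies the first alternative of (S4), the Claim, applied $t$ times, gives a marked pair of height $2^ty$. Heights are bounded, since $x(1-\delta)\le\ell(\operatorname{rk}e)\le\ell(k)$. So we reach a marked $s$ of height $y=2^{tj}y_0$, $j\ge0$, and $s',s''\in\mathcal S$ with $\operatorname{End}(s,s',s'')$. By the Claim $s'$ has height $2y$. Let $r$ be a height of $s''$.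

\emph{Locating $k$.} By \eqref{eq:height}, $\ell(k)\ge\ell(\operatorname{rk}q')\ge4y(1-\delta/2)$. By concavity $\log_2(1-\mu)\ge-2\mu$ on $[0,\frac12]$, so $\kappa(k)\ge\log_2y+1-\delta$. For the upper bound, \eqref{eq:height} and $\operatorname{End}$ give
\[
r(1-\delta)\le\ell(\operatorname{rk}e'')\le\ell(\operatorname{rk}q')\le4y(1+\delta),\qquad\ell(k)\le3+\ell(\operatorname{rk}q'')\le3+(2+\delta)r .
\]
As $\ell(k)\ge6+6/\delta=3+(2+\delta)\cdot3/\delta$, the second inequality forces $r\ge3/\delta$, and then $\ell(k)\le2(1+\delta)r$. Therefore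
\[
\kappa(k)\le\log_2y+2+\log_2\frac{(1+\delta)^2}{1-\delta}\le\log_2y+2+5\delta,
\]
because $2\ln(1+\delta)-\ln(1-\delta)\le2\delta+\frac{\delta}{1-\delta}\le\frac{28}9\delta$ and $\ln2>\frac23$. Finally $\log_2y=\log_2y_0+tj$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Since $\alpha>0$ and $\lim_{\mathcal U}k_n=\infty$, also $\lim_{\mathcal U}l_n=\infty$. Interchanging the sequences replaces $\alpha$ by $1/\alpha$, so we may assume $\alpha>1$. Let $\beta=\log_2\alpha$, which is positive because $\alpha\neq1$ and finite because $\alpha<\infty$, and let $\beta'=\min(\beta,1)$. The plan is to put $\kappa(k_n)$ inside the window, at distance about $\beta'/2$ from its right end. The shift by $\beta$ then carries $\kappa(l_n)$ past that end, and a period $t\ge\beta+2$ keeps it from reaching the next window. Choose, in this order,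
\begin{enumerate}
\item an integer $t\ge\beta+2$;
\item an integer $Y_1\ge2$ with $\log_2(1+1/Y_1)\le\beta'/8$;
\item a prime $p$ so large that $\delta<\beta'/20$ and $\delta(2^tY_1+1)<1$.
\end{enumerate}
Then \eqref{eq:delta} holds for every integer $y_0\in[Y_1,2^tY_1]$. The circle $\mathbb R/t\mathbb Z$ is compact, so $\kappa^*=\lim_{\mathcal U}\kappa(k_n)$ exists in it. The numbers $\log_2y$, for integers $Y_1\le y\le2^tY_1$, go once around the circle in steps of length at most $\beta'/8$. So there are such an integer $y_0$ and a real $\zeta$ with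
\[
\kappa^*-\log_2y_0\equiv2-\tfrac{\beta'}2+\zeta\pmod t,\qquad|\zeta|\le\tfrac{\beta'}8 .
\]
Let $\Phi=\Phi_{p,t,y_0}$.

\emph{The algebras $M_{k_n}$.} Let $r_n$ be the integer $r$ of Proposition~\ref{prop:complete} for $k_n$. The bound in that proposition reads $\ell(k_n)\le2r_n+4$, so $r_n\to\infty$ and $\kappa(k_n)-\log_2r_n\to0$ along $\mathcal U$. Hence $\log_2r_n-\log_2y_0$ converges in the circle to $2-\frac{\beta'}2+\zeta$, and for $\mathcal U$-most $n$ there is an integer $J_n$ with
\[
\log_2r_n-\log_2y_0\in\big(2-\tfrac34\beta',\,2-\tfrac14\beta'\big)+tJ_n\subset[1,2)+tJ_n .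
\]
As $r_n\to\infty$, we have $J_n\ge0$ for $\mathcal U$-most $n$. So $\Phi^{M_{k_n}}=0$ for $\mathcal U$-most $n$.

\emph{The algebras $M_{l_n}$.} We have $\kappa(l_n)-\kappa(k_n)=\log_2(\log l_n/\log k_n)\to\beta$ along $\mathcal U$. So for $\mathcal U$-most $n$ the number $\kappa(l_n)-\log_2y_0$ is congruent modulo $t$ to a real $v_n$ within $\beta'/4$ of $2-\frac{\beta'}2+\beta$. Using $5\delta<\beta'/4$, $\beta\ge\beta'$ and $t\ge\beta+2$,
\[
2+5\delta<2+\tfrac{\beta'}4\le2+\beta-\tfrac34\beta'\le v_n\le2+\beta-\tfrac14\beta'<t<t+1-\delta .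
\]
Thus $v_n$ lies strictly between the intervals $[1-\delta,2+5\delta]$ and $[1-\delta,2+5\delta]+t$. Since $\ell(l_n)\to\infty$, Proposition~\ref{prop:sound} gives $\Phi^{M_{l_n}}\ge\nu$ for $\mathcal U$-most $n$.

By \L o\'s's theorem $\Phi$ has value $0$ in $\prod_{\mathcal U}M_{k_n}$ and value at least $\nu>0$ in $\prod_{\mathcal U}M_{l_n}$. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}
Only $y_0$ depends on $\mathcal U$ and on the sequences beyond the value of $\alpha$, and it is taken from a finite list. For $\alpha=2$ we have $\beta=\beta'=1$, and one may take $t=3$, $Y_1=12$ (as $(13/12)^8<2$) and any prime $p>2^{194}$ (so that $97\delta<1$). For every free $\mathcal U$, one of the sentences $\Phi_{p,3,y_0}$, $12\le y_0\le96$, separates $\prod_{\mathcal U}M_{n!}$ from $\prod_{\mathcal U}M_{(n!)^2}$.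
\end{remark}

\section{The cases $\alpha=0,1,\infty$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Interchanging the two sequences reduces $\alpha=0$ to $\alpha=\infty$.

\emph{Inequivalence.} Take $k_n=2n$, and $l_n=2n+1$ for $\alpha=1$, $l_n=(2n)^n+1$ for $\alpha=\infty$. The parity sentence of Example~\ref{ex:residues} is $0$ in every $M_{k_n}$ and $1$ in every $M_{l_n}$, so it separates the ultraproducts for every free $\mathcal U$.

\emph{Equivalence.} Call a formula \emph{rational} if its $*$-polynomials have coefficients in $\mathbb Q+i\mathbb Q$ and its connectives are polynomials with rational coefficients. There are countably many rational formulas, up to the names of variables. By induction on the construction, and by the Weierstrass theorem on a cube that contains the values of the subformulas, every formula is a uniform limit of rational formulas. So two algebras are elementarily equivalent as soon as they agree on the rational formulas $\varphi_1,\varphi_2,\dots$ without free variables. Each $\varphi_j$ is bounded; after an affine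 change, which does not affect agreement, its values lie in $[0,1]$.

For each $m\ge1$ partition $[0,1]^m$ into $c_m=m^m$ cells of diameter at most $1/m$ in the supremum metric, and classify an integer $k$ by the cell that contains $(\varphi_1^{M_k},\dots,\varphi_m^{M_k})$. Among any $c_m+1$ integers, two lie in the same cell.

For $\alpha=1$ let $N=m(c_m+2)$ and choose $k_m<l_m$ in the same cell among $N,N+1,\dots,N+c_m$. Then $k_m\to\infty$ and $1<l_m/k_m\le1+1/m$, so $\log l_m/\log k_m=1+\log(l_m/k_m)/\log k_m\to1$. For $\alpha=\infty$ let $a_0=m+2$ and $a_{i+1}=a_i^{m+1}$, and choose $k_m<l_m$ in the same cell among $a_0,\dots,a_{c_m}$. Then $k_m\to\infty$ and $l_m\ge k_m^{m+1}$, so $\log l_m/\log k_m\to\infty$.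

In both cases $|\varphi_j^{M_{k_m}}-\varphi_j^{M_{l_m}}|\le1/m$ for $m\ge j$. By \L o\'s's theorem the two ultraproducts agree on every $\varphi_j$, for every free $\mathcal U$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{pseudocompact}
\emph{Pseudocompact $C^*$-Algebras},
\texttt{https://libraetd.lib.virginia.edu/\allowbreak downloads/\allowbreak 0z708w771?\allowbreak filename=\allowbreak Hardy\_Stephen\_2016.pdf}.

\end{thebibliography}
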